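# Euclidean submetries and $\mathbb K$-circles in compact Ptolemy spaces

## 1. The answer one expects: yes, with vertical lines as fibers

A space $X$ comes without a preferred metric; only the cross-ratios of its quadruples are given. It is compact, every four points satisfy Ptolemy's inequality, there is a "circle" through any two points on which Ptolemy's inequality is an equality, and every cross-ratio preserving map between two such circles extends to a symmetry of the whole space. If a point $\omega$ is removed, what is left is an honest metric space $X_\omega$, up to a scale factor. Must $X_\omega$ be fibered over a Euclidean space $\mathbb R^k$, compatibly with all symmetries? And if we close up each fiber with $\omega$, do we get topological spheres that behave like a second family of circles: one through any two points, and so on?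

The first guess is yes, and the guess comes with a picture. Take the Heisenberg group $\mathbb C\times\mathbb R$ with a suitable homogeneous metric. It projects to $\mathbb C=\mathbb R^2$, the fibers are vertical lines, and each vertical line closes up at infinity to a circle. So one expects the statement to be true, and the axioms to describe spaces such as $\mathbb R^k\cup\{\infty\}$, where the fibers are points, and the Heisenberg group with a point at infinity, where they are lines.

After fixing the vocabulary we test this by hand. The conclusion survives both tests. The second half of the guess does not: the Heisenberg example violates one of the axioms. So there will be two theorems, one that proves the conclusion from much less than the axioms, and one that says exactly which spaces there are.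

## 2. Cross-ratios, Ptolemy spaces, $\mathbb R$-circles and the four axioms

**Definition (Möbius structure).** The cross-ratio triple of four distinct points $x,y,z,u$ of a metric space is
$$\big(|xy|\,|zu| : |xz|\,|yu| : |xu|\,|yz|\big).$$
We allow a metric to take the value $\infty$, but only at one point $\omega$: $d(x,\omega)=\infty$ for $x\ne\omega$. Then $\omega$ is the infinitely remote point of $d$, and in a triple containing $\omega$ the infinite factors are cancelled; for $u=\omega$ the triple is $(|xy|:|xz|:|yz|)$. Two metrics are Möbius equivalent if all their triples agree. A Möbius structure on $X$ is a class $\mathcal M$ of pairwise Möbius equivalent metrics. Everything below depends only on the cross-ratios, so we let $\mathcal M$ contain all metrics with the given cross-ratios.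

All metrics in $\mathcal M$ induce the same topology on $X$. For a metric with infinitely remote point $\omega$, the neighborhoods of $\omega$ are the complements of bounded subsets of $X\setminus\omega$; equivalently, they are given by any metric of $\mathcal M$ that is finite at $\omega$. Compactness, homeomorphisms and the topological dimension $\dim X$ refer to this topology. A Möbius automorphism is a bijection $X\to X$ preserving cross-ratios.

Example: on $\mathbb R\cup\{\infty\}$ the metric $d(x,y)=|x-y|$ has infinitely remote point $\infty$. The metric $d_0(x,y)=\frac{|x-y|}{|x||y|}$, $d_0(x,\infty)=\frac1{|x|}$, has infinitely remote point $0$ and the same cross-ratios, because it arises by multiplying $d(x,y)$ by $f(x)f(y)$ with $f(x)=1/|x|$. It is $d$ transported by $x\mapsto 1/x$.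

**Definition (Ptolemy space).** $X$ is a Ptolemy space if every $d\in\mathcal M$ satisfies
$$|xy|\,|zu|\le |xz|\,|yu|+|xu|\,|yz|\qquad\text{for all }x,y,z,u\in X. \tag{1}$$

This is a condition on cross-ratio triples: each entry is at most the sum of the other two. If one point is infinitely remote, (1) is the triangle inequality for the other three. If $d$ is finite at $p$, then (1) says that $d(x,y)/(d(x,p)d(y,p))$ satisfies the triangle inequality, so it is a metric of $\mathcal M$ with infinitely remote point $p$. Euclidean space $\mathbb R^k\cup\{\infty\}$ is a Ptolemy space: the inversion $x\mapsto x/|x|^2$ turns $|x-y|$ into $|x-y|/(|x||y|)$, hence preserves cross-ratios, and so we can translate one of four points to $0$ and then send it to $\infty$, where (1) becomes the triangle inequality. The vertices of a 4-cycle with the path metric are not a Ptolemy space: the two diagonals have length $2$, the sides have length $1$, and $4>1+1$.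

**Definition ($X_\omega$).** For $\omega\in X$ put $X_\omega=X\setminus\omega$ with a metric of $\mathcal M$ whose infinitely remote point is $\omega$; it is unique up to a constant factor.

**Definition ($\mathbb R$-circle).** An $\mathbb R$-circle (Ptolemy circle) is a subset $\sigma\subset X$ homeomorphic to $S^1$ such that
$$|xz|\,|yu|=|xy|\,|zu|+|xu|\,|yz|$$
for any four distinct points $x,y,z,u\in\sigma$ in this cyclic order. If $\omega\in\sigma$, then $\sigma\setminus\omega$ is a complete geodesic in $X_\omega$, isometric to $\mathbb R$.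

In $\mathbb R^k\cup\{\infty\}$ a line together with $\infty$ is an $\mathbb R$-circle, because distances on a line are additive.

**Definition (submetry, homothety).** A map $\pi:Y\to B$ of metric spaces is a submetry if $\pi(B_r(y))=B_r(\pi(y))$ for all $y\in Y$, $r>0$. A homothety is a bijection that multiplies all distances by one positive constant.

The projection $\mathbb R^2\to\mathbb R$ is a submetry. The inclusion $\mathbb R\to\mathbb R^2$ is not, since the image of a ball is a segment and not a disc.

**The axioms.**

1. (Existence) Through every two points of $X$ there is an $\mathbb R$-circle.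
2. (Uniqueness) If a quadruple $Q\subset X$ satisfies the Ptolemy equality and three points of $Q$ lie on an $\mathbb R$-circle $\sigma$, then so does the fourth.
3. (Self-duality) For an $\mathbb R$-circle $\sigma$ let $\psi:(X\setminus\sigma)\times\sigma\to\sigma$ be given by: $\psi(x,\omega)$ is the point of $\sigma$ closest to $x$ in $X_\omega$ (well defined by Axiom 2). Then $\psi(x,\psi(x,\omega))=\omega$ for all $x\in X\setminus\sigma$, $\omega\in\sigma$.
4. (Extension) Any Möbius map between any $\mathbb R$-circles in $X$ extends to a Möbius automorphism of $X$.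

To see Axiom 3 at work, take $X=\mathbb C\cup\{\infty\}$, $\sigma=\mathbb R\cup\{\infty\}$, $x=i$. In $X_\infty$ the closest point is $0$. In $X_0$, with metric $|x-y|/(|x||y|)$, the distance from $i$ to $t\in\mathbb R\setminus0$ is $\sqrt{1+t^2}/|t|>1$, and the distance from $i$ to $\infty$ is $1$. So $\psi(i,\infty)=0$ and $\psi(i,0)=\infty$.

**Conjecture 3** (from the abstracts https://delone120.mi-ras.ru/delone120abstracts.pdf). Let $X$ be a compact Ptolemy space with at least two points which satisfies Axioms 1–4. Then there is a family of submetries $\{\pi_\omega:X_\omega\to B_\omega\}_{\omega\in X}$ with each base $B_\omega$ isometric to a Euclidean space $\mathbb R^k$, $k\le\dim X$, such that any Möbius automorphism $\varphi:X\to X$ with $\varphi(\omega)=\omega'$ induces a homothety $\overline\varphi:B_\omega\to B_{\omega'}$ with $\pi_{\omega'}\circ\varphi=\overline\varphi\circ\pi_\omega$. The completed fibers $\widehat F=F\cup\omega$ of the maps $\pi_\omega$ ($\omega\in X$), called $\mathbb K$-circles, are homeomorphic to the sphere $S^p$, $k+p=\dim X$, and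 the following hold.

* $(1_{\mathbb K})$ Through any two distinct points in $X$ there is a unique $\mathbb K$-circle.
* $(2_{\mathbb K})$ Any $\mathbb K$-circle and any $\mathbb R$-circle in $X$ have at most two points in common.
* $(3_{\mathbb K})$ Given a $\mathbb K$-circle $\widehat F=F\cup\omega$ through $\omega\in X$ and $x\in X\setminus\widehat F$, there is a unique $\mathbb R$-circle $\sigma\subset X$ through $x,\omega$ that intersects $F$.
* $(4_{\mathbb K})$ Given distinct $\mathbb K$-circles $\widehat F=F\cup\omega$, $\widehat F'=F'\cup\omega$ through $\omega\in X$ and two $\mathbb R$-circles through $\omega$ that intersect $F$ and $F'$, for any other $\mathbb K$-circle $\widehat F''=F''\cup\omega$, if $F''$ intersects one of the $\mathbb R$-circles, then it necessarily intersects the other.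

## 3. Two spaces computed by hand: $\mathbb R^k\cup\{\infty\}$ and the Heisenberg group

**Euclidean space.** Let $X=\mathbb R^k\cup\{\infty\}$ and let $\pi_\omega$ be the identity of $X_\omega$, which is isometric to $\mathbb R^k$ for every $\omega$ (translate $\omega$ to $0$ and invert). Fibers are points, $p=0$, and $\mathbb K$-circles are the two-point sets. Then $(1_{\mathbb K})$ and $(2_{\mathbb K})$ are trivial. Moving $\omega$ to $\infty$, $(3_{\mathbb K})$ says that one line passes through two distinct points, and in $(4_{\mathbb K})$ the two lines pass through the same two distinct points, hence coincide. (An $\mathbb R$-circle through $\infty$ minus $\infty$ is an isometrically embedded $\mathbb R$ in $\mathbb R^k$, i.e. a line.) All conclusions hold. That all four axioms hold here is part of Theorem B.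

**The Heisenberg group.** Let $\mathbb H=\mathbb C\times\mathbb R$ with
$$(z,s)(z',s')=\big(z+z',\,s+s'+\tfrac12\operatorname{Im}(\bar zz')\big),\qquad A(z,s)=|z|^2+4is,\qquad \mathcal N(g)=|A(g)|^{1/2}.$$
Expanding $|z+z'|^2$ gives, for $g=(z,s)$, $g'=(z',s')$,
$$A(gg')=A(g)+A(g')+2\bar zz'. \tag{2}$$
Since $|\bar zz'|\le\mathcal N(g)\mathcal N(g')$, we get $\mathcal N(gg')^2\le(\mathcal N(g)+\mathcal N(g'))^2$. Since $g^{-1}=(-z,-s)$ has $A(g^{-1})=\overline{A(g)}$, $\rho(g,g')=\mathcal N(g^{-1}g')$ is a left-invariant metric, and $\rho(g,g')^2=|\overline{A(g)}+A(g')-2\bar zz'|$. Let $X=\mathbb H\cup\{\omega\}$ with the cross-ratios of $\rho$ and infinitely remote point $\omega$. Closed bounded sets of $(\mathbb H,\rho)$ are compact, so $X$ is compact.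

Define $\iota(z,s)=\big(\frac zA,\,-\frac s{|A|^2}\big)$ for $(z,s)\ne 0$, where $A=A(z,s)$, and let $\iota$ exchange $0$ and $\omega$. Then $A(\iota g)=\bar A/|A|^2=1/A$, so $\iota\circ\iota=\mathrm{id}$, $\mathcal N(\iota g)=1/\mathcal N(g)$, and
$$\rho(\iota g,\iota g')^2=\Big|\frac1{\bar A}+\frac1{A'}-\frac{2\bar zz'}{\bar AA'}\Big|=\frac{\rho(g,g')^2}{\mathcal N(g)^2\mathcal N(g')^2}. \tag{3}$$
So $\iota$ preserves cross-ratios. Left translations act transitively on $\mathbb H$ and fix $\omega$, and $\iota$ moves $\omega$; hence the Möbius group is 2-transitive. Given four distinct points, move one of them to $\omega$; then (1) is the triangle inequality for $\rho$. So $X$ is a compact Ptolemy space.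

For $|z|=1$ we have $\rho((tz,0),(t'z,0))=|t-t'|$, so the left translates of these lines, together with $\omega$, are $\mathbb R$-circles. The projection $\pi_\omega(z,s)=z$ is a submetry onto $\mathbb C$: since
$$\rho\big((z,s),(z',s')\big)=\big(|z'-z|^4+16\,(s'-s-\tfrac12\operatorname{Im}(\bar zz'))^2\big)^{1/4}\ge|z'-z|,$$
with equality for a suitable $s'$, whatever $(z,s)$ and $z'$ are. So $k=2$, the fibers are vertical lines, $p=1$. Also $\iota(0,s)=(0,-\frac1{16s})$. So the completed vertical axis is mapped to itself by the map exchanging $0$ and $\omega$: it is a completed fiber seen from $\omega$ and a completed fiber seen from $0$. This is what $(1_{\mathbb K})$ needs, and we shall prove it in general in Lemma 12. The conclusion passes the test.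

**Axiom 3 fails in the Heisenberg group.** Take $\sigma=\{\omega\}\cup\{(t,0)\}$ and $x=(1+i,-\frac12)$. Then $(t,0)^{-1}x=\big(1-t+i,\,-\frac12-\frac t2\big)$, so
$$D(t):=\rho((t,0),x)^4=\big((1-t)^2+1\big)^2+4(1+t)^2=t^4-4t^3+12t^2+8 .$$
$D'(t)=4t(t^2-3t+6)$ vanishes only at $t=0$, so $\psi(x,\omega)=0$. In $X_0$, with metric $\rho(g,g')/(\mathcal N(g)\mathcal N(g'))$, the distance from $x$ to $(t,0)$ is $D(t)^{1/4}/(\mathcal N(x)|t|)$, and the distance from $x$ to $\omega$ is $1/\mathcal N(x)$. For $t=4$ we have $D(4)=200<256=4^4$, so $(4,0)$ is closer to $x$ than $\omega$, and $\psi(x,0)\neq\omega$.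

So the picture behind the guess does not satisfy the hypotheses, although it has all the structure that the conclusion asks for.

## 4. Theorems A and B, and the passage from Axioms 1 and 4 to 2-transitivity

Let $G$ be the group of Möbius automorphisms of $X$. It is 2-transitive if it is transitive on ordered pairs of distinct points.

**Theorem A.** Let $X$ be a compact Ptolemy space containing at least one $\mathbb R$-circle, and let $G$ be 2-transitive on $X$. Then all conclusions of Conjecture 3 hold.

**Theorem B.** Let $X$ be a compact Ptolemy space containing an $\mathbb R$-circle. The following are equivalent: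
(a) $G$ is 2-transitive;
(b) Axioms 1, 4 hold;
(c) Axioms 1, 2, 4 hold;
(d) $X$ is Möbius equivalent to $X_S=S/P=\partial_\infty(S/K)$ with the Möbius structure described in §13, for some connected center-free noncompact simple Lie group $S$ of real rank one ($K$ maximal compact, $P$ minimal parabolic).
Every such $X_S$ is a compact Ptolemy space satisfying Axioms 1, 2, 4. It satisfies Axiom 3 if and only if $p=0$. A compact Ptolemy space with at least two points satisfies Axioms 1–4 if and only if it is Möbius equivalent to $\mathbb R^k\cup\{\infty\}$ for some $k\ge1$.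

**Axioms 1 and 4 imply the hypotheses of Theorem A** (for $X$ with at least two points). An $\mathbb R$-circle exists by Axiom 1. Given pairs $(a,b)$, $(a',b')$ of distinct points, take $\mathbb R$-circles $\sigma\ni a,b$ and $\sigma'\ni a',b'$. Both $\sigma\setminus b\subset X_b$ and $\sigma'\setminus b'\subset X_{b'}$ are isometric to $\mathbb R$, so there is an isometry between them with $a\mapsto a'$. Extended by $b\mapsto b'$ it is a Möbius map $\sigma\to\sigma'$, because the cross-ratios of $\sigma$ can be computed in the metric of $X_b$ and those of $\sigma'$ in $X_{b'}$. By Axiom 4 it extends to an element of $G$, which takes $(a,b)$ to $(a',b')$. Hence Theorem A implies that **Conjecture 3 is true**.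

Sections 6–12 prove Theorem A, and §13–14 prove Theorem B. In §6–8 and §11–12, $X$ is as in Theorem A; in particular $X$ is infinite.

## 5. Non-joined points do not form fibers; orbits of a center do

How should one find the fibers? Property $(3_{\mathbb K})$ describes points outside a fiber as points joined to it by an $\mathbb R$-circle through $\omega$. So a natural definition is: two points $x,y\in X_\omega$ lie in the same fiber if $x=y$ or no $\mathbb R$-circle through $\omega$ joins them. In $\mathbb R^k\cup\{\infty\}$ this gives points, as it should.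

In the Heisenberg group it breaks down: the relation is not transitive. The points $g,g'$ are joined by one of the lines of §3 exactly when $g^{-1}g'=(z,0)$ for some $z$, and these are all the lines: if $x,y,u$ satisfy $\rho(x,u)=\rho(x,y)+\rho(y,u)$ with $x\ne y\ne u$, then equality holds in the estimate after (2), so $|\bar zz'|=\mathcal N(g)\mathcal N(g')$ for $g=x^{-1}y=(z,s)$, $g'=y^{-1}u=(z',s')$, which forces $s=s'=0$. Now take $0$, $u=(0,1)$, $v=(1,1)$. Neither $u$ nor $v$ is joined to $0$, but $u^{-1}v=(1,0)$, so $u$ and $v$ are joined.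

What does single out the vertical lines is algebra. They are the orbits of the center $\{(0,s)\}$, which is also the commutator subgroup of the translation group $\mathbb H$. So the plan is to find the translation group first. By §4 we have a 2-transitive group $G$ and nothing else. We forget Axioms 2 and 3 and proceed as follows: show that $G$ is locally compact, that its identity component $S$ is a simple Lie group of real rank one, and that $X=S/P$. Then a nilpotent group $N\subset P$ acts simply transitively on $X_\omega$, and the fibers will be the orbits of $[N,N]$. The metric has to be identified too, and there the maps that move $\omega$ will be decisive.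

## 6. Conformal factors and divergent sequences of automorphisms

**Step 1. Automorphisms are homotheties.** We want $G$ to act by homeomorphisms, and we want fixed point theorems in $X_\omega$. If two metrics have the same cross-ratios and the same infinitely remote point $\omega$, the triples $(|xy|:|xz|:|yz|)$ of $(x,y,z,\omega)$ agree, so the metrics are proportional. For $g\in G$ the pull-back of the metric of $X_{g\omega}$ is such a metric, so $g:X_\omega\to X_{g\omega}$ is a homothety, for every $\omega$. It maps bounded sets to bounded sets, so $g$ and $g^{-1}$ are continuous at $\omega$ and $g\omega$ too, and $g$ is a homeomorphism of $X$. A closed bounded subset of $X_\omega$ is closed in $X$, since its complement contains a neighborhood of $\omega$; so it is compact. Hence $X_\omega$ is complete.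

**Step 2. A bounded metric.** We want one finite metric for the whole of $X$. Fix $d\in\mathcal M$ with infinitely remote point $\omega_0$, a point $o_0\ne\omega_0$, put $|x|=d(o_0,x)$ and
$$\delta(x,y)=\frac{d(x,y)}{(1+|x|)(1+|y|)}\quad(x,y\ne\omega_0),\qquad\delta(x,\omega_0)=\frac1{1+|x|}.$$
For $x,y,z\ne\omega_0$ the triangle inequality $\delta(x,z)\le\delta(x,y)+\delta(y,z)$, multiplied by $(1+|x|)(1+|y|)(1+|z|)$, is the sum of
$$d(x,z)\le d(x,y)+d(y,z)\quad\text{and}\quad d(x,z)|y|\le d(x,y)|z|+d(y,z)|x|,$$
the second being (1) for $x,z,y,o_0$. The cases involving $\omega_0$ reduce to $d(x,z)\le2+|x|+|z|$ and $1+|y|\le d(x,y)+1+|x|$. So $\delta$ is a metric, and $\delta\le1$ because $d(x,y)\le|x|+|y|$. With $f(x)=1/(1+|x|)$ we have $\delta(x,y)=f(x)f(y)d(x,y)$ and $\delta(x,\omega_0)=f(x)$, so $\delta$ has the cross-ratios of $\mathcal M$. It induces the topology of $X$: on bounded sets it is bi-Lipschitz to $d$; the $\delta$-ball about $x\ne\omega_0$ of radius $\frac12\delta(x,\omega_0)$ is $d$-bounded, because $\delta(y,\omega_0)>\frac12\delta(x,\omega_0)$ on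 it; and $\delta(x,\omega_0)\to0$ iff $|x|\to\infty$. Finally, by (1) and Step 1,
$$d_p(x,y)=\frac{\delta(x,y)}{\delta(x,p)\,\delta(y,p)}$$
is, up to a factor, the metric of $X_p$ for every $p\in X$.

**Step 3. Conformal factors.** We want to measure how $g\in G$ distorts $\delta$ at single points. Put $r(x,y)=\delta(gx,gy)/\delta(x,y)$ for $x\ne y$. Preservation of cross-ratios means
$$r(x,y)\,r(z,u)=r(x,z)\,r(y,u)\quad\text{for distinct }x,y,z,u. $$
Let $\lambda_g(x)=\big(r(x,a)r(x,b)/r(a,b)\big)^{1/2}$ with distinct $a,b\ne x$. Replacing $b$ by $c$ does not change this, because $r(x,b)r(a,c)=r(x,c)r(a,b)$; since $X$ is infinite, we can pass from any $\{a,b\}$ to any other pair by such replacements. So $\lambda_g$ is well defined, and continuous, since near a given $x$ we may use fixed $a,b$. Computing $\lambda_g(x)^2=r(x,y)r(x,b)/r(y,b)$ and $\lambda_g(y)^2=r(x,y)r(y,b)/r(x,b)$ and multiplying gives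
$$\delta(gx,gy)=\lambda_g(x)\lambda_g(y)\,\delta(x,y),\qquad\lambda_{gh}(x)=\lambda_g(hx)\,\lambda_h(x). \tag{4}$$
The second formula holds because the first determines $\lambda_g$: if $\mu(x)\mu(y)=r(x,y)$ for all $x\ne y$, then $\mu(x)^2=r(x,a)r(x,b)/r(a,b)$.

Give $G$ the topology of uniform convergence, with the metric $\sup_x\delta(gx,hx)$. Then $G$ is a metrizable topological group acting continuously and effectively on $X$.

**Lemma 1.** (i) $G_C=\{g:\max\lambda_g\le C\}$ is compact for each $C$. (ii) If $g_n\in G$ has no subsequence convergent in $G$, then after passing to a subsequence there are $a,b\in X$ such that, uniformly on compact subsets of $X\setminus b$, $\lambda_{g_n}\to0$ and $g_nx\to a$. (iii) $G$ is locally compact and $\sigma$-compact.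

*Proof.* Let $D=\operatorname{diam}_\delta X$.

(i) Let $g\in G_C$, $x\in X$. Since $gX=X$ there is $y$ with $\delta(gx,gy)\ge D/2$. By (4) and $\delta\le1$, $D/2\le\lambda_g(x)\lambda_g(y)\le C\lambda_g(x)$. So $D/(2C)\le\lambda_g\le C$, and by (4) the elements of $G_C$ are bi-Lipschitz with constants depending only on $C$. By Arzelà–Ascoli a sequence in $G_C$ has a subsequence with $g_n\to g$ and $g_n^{-1}\to g'$ uniformly; then $gg'=g'g=\mathrm{id}$. The bijection $g$ preserves cross-ratios, being a limit with $\delta(gx,gy)>0$ for $x\ne y$, and $\lambda_g=\lim\lambda_{g_n}\le C$ pointwise. So $g\in G_C$.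

(ii) Let $b_n$ be a maximum point of $\lambda_{g_n}$, $m_n=\lambda_{g_n}(b_n)$. If $m_n$ were bounded along a subsequence, (i) would give a convergent subsequence; so $m_n\to\infty$. Pass to a subsequence with $b_n\to b$. If $\delta(x,b_n)\ge\eta>0$, then
$$1\ge\delta(g_nx,g_nb_n)=\lambda_{g_n}(x)\,m_n\,\delta(x,b_n)\quad\text{gives}\quad\lambda_{g_n}(x)\le\frac1{m_n\eta}.$$
If $Q\subset X\setminus b$ is compact, then $\delta(x,b_n)\ge\eta$ on $Q$ for some $\eta>0$ and all large $n$. So $\lambda_{g_n}\to0$ uniformly on $Q$, and by (4) $\operatorname{diam}g_n(Q)\to0$. Fix $x_0\ne b$ and pass to a subsequence with $g_nx_0\to a$. Applying this to $Q\cup\{x_0\}$ gives $g_n\to a$ uniformly on $Q$.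

(iii) $G=\bigcup_{C\in\mathbb N}G_C$ is $\sigma$-compact. If no $G_C$ were a neighborhood of $1$, there would be $g_n\to1$ with $\max\lambda_{g_n}\to\infty$. The argument of (ii) used only $m_n\to\infty$, so a subsequence would converge to a constant on some $X\setminus b$, contradicting $g_n\to\mathrm{id}$. $\square$

We call $a$ and $b$ in (ii) the attracting and the repelling point of the (sub)sequence. They may coincide. For example, on $\mathbb R\cup\{\infty\}$ the dilations $x\mapsto2^nx$ have attracting point $\infty$ and repelling point $0$, while the translations $x\mapsto x+n$ have $a=b=\infty$.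

**Lemma 2.** (i) $X$ is connected. (ii) Every nontrivial normal subgroup of $G$ is transitive on $X$. (iii) There are $h\in G$ and distinct fixed points $o',\omega'$ of $h$ with $h^nx\to o'$ for all $x\ne\omega'$.

*Proof.* By 2-transitivity, a $G$-invariant equivalence relation other than equality is total. For (i) use "same path component", which differs from equality because there is an $\mathbb R$-circle. For (ii) use "same orbit of the normal subgroup", which differs from equality by effectiveness.

(iii) First, $G$ is not compact. Otherwise $f(x,y)=\max_{g\in G}\delta(gx,gy)$ would be continuous, $G$-invariant, and zero exactly on the diagonal. By 2-transitivity it would be a positive constant off the diagonal, which is impossible since $X$ is not discrete. So there is a sequence $g_n$ as in Lemma 1(ii). Choose $f\in G$ with $fa\ne b$ and replace $g_n$ by $fg_n$: the attracting point becomes $fa$, the repelling point remains $b$, and $\lambda_{fg_n}=(\lambda_f\circ g_n)\lambda_{g_n}\to0$ as before, since $\lambda_f$ is bounded. So we may assume $a\ne b$. Let $V$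 be a closed ball about $a$ of positive radius, $b\notin V$. For large $n$ the map $g=g_n$ satisfies $g(V)\subset V$ and $\lambda_g<\frac12$ on $V$. By (4), $g|_V$ is a contraction of a compact space, so it has a fixed point $o'\in V$. By (4),
$$d_{o'}(gx,gy)=\frac{\lambda_g(x)\lambda_g(y)\delta(x,y)}{\lambda_g(x)\lambda_g(o')\delta(x,o')\,\lambda_g(y)\lambda_g(o')\delta(y,o')}=\lambda_g(o')^{-2}d_{o'}(x,y),$$
so $g^{-1}$ is a contraction of the complete space $X_{o'}$ and has a fixed point $\omega'\ne o'$. By (4), applied to the pair $o',\omega'$, $\lambda_g(o')\lambda_g(\omega')=1$. As above, $g$ acts on $X_{\omega'}$ as a homothety with factor $\lambda_g(\omega')^{-2}=\lambda_g(o')^2<1$, and it fixes $o'$. Put $h=g$. $\square$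

## 7. The identity component of $G$ is a simple Lie group

We use the following textbook theorems.

* Open mapping: if a $\sigma$-compact locally compact group acts continuously and transitively on a locally compact Hausdorff space, its orbit maps are open.
* Van Dantzig: in a totally disconnected locally compact group the compact open subgroups form a base of neighborhoods of $1$.
* Yamabe (Ann. of Math. 58 (1953); Montgomery–Zippin, *Topological Transformation Groups*, Ch. IV): a connected locally compact group $L$ has a compact normal subgroup $C_0$ with $L/C_0$ a Lie group.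
* Cartan–Iwasawa–Malcev: in a connected Lie group every compact subgroup lies in a maximal compact subgroup, and the maximal compact subgroups are all conjugate.

**Lemma 3.** $G$ has no nontrivial compact normal subgroup, and no nontrivial closed abelian normal subgroup.

*Proof.* Let $C\ne1$ be compact and normal. It is transitive by Lemma 2(ii), and equicontinuous by Arzelà–Ascoli. Take $h,o',\omega'$ from Lemma 2(iii), distinct $x,y\ne\omega'$, and $c\in C$ with $cx=\omega'$. Put $c_n=h^nch^{-n}\in C$. Then $h^nx,h^ny\to o'$, while
$$c_nh^nx=h^n\omega'=\omega',\qquad c_nh^ny=h^n(cy)\to o',$$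
because $cy\ne cx=\omega'$. So points that come together are sent to points whose distance tends to $\delta(\omega',o')>0$, contradicting equicontinuity.

Let $V\ne1$ be closed, abelian and normal. It is transitive. Its point stabilizers are conjugate in the abelian group $V$, hence all equal, hence trivial by effectiveness. So an orbit map $V\to X$ is a continuous bijection; it is open by the open mapping theorem ($V$ is closed in $G$, so it is locally compact and $\sigma$-compact). Thus $V$ is homeomorphic to $X$ and compact, contradicting the first part. $\square$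

**Lemma 4.** $S=G^\circ$ is a Lie group, transitive on $X$.

*Proof.* If $G^\circ=1$, then $G$ has arbitrarily small compact open subgroups $U$. Orbit maps of $G$ are open, so $Up$ is open and compact, and $Up=X$ by connectedness. For small $U$ this is absurd, since then $Up$ lies in a small ball about $p$. So $S\ne1$, and $S$ is transitive by Lemma 2(ii). Let $C_0\lhd S$ be compact normal with $S/C_0$ a connected Lie group. In $S/C_0$ the intersection of all maximal compact subgroups is compact and normal; a compact normal subgroup lies in one maximal compact subgroup and so, by conjugation, in all of them. Hence this intersection is the greatest compact normal subgroup of $S/C_0$, and its preimage is the greatest compact normal subgroup of $S$. It is invariant under all topological automorphisms of $S$, hence normal in $G$, hence trivial by Lemma 3. So $C_0=1$. $\square$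

**Fact (F).** Let $(s_n)$ in $S$ have attracting point $a$ and repelling point $b$ as in Lemma 1(ii), and let $t\in S$ commute with all $s_n$. Then $ta=a$. Indeed, for $x\notin\{b,t^{-1}b\}$ we have $ta=\lim ts_nx=\lim s_n(tx)=a$.

**Lemma 5.** $S$ is a noncompact simple Lie group with trivial center.

*Proof.* If the radical $R$ of $S$ were nontrivial, consider $R_0=R$, $R_{i+1}=\overline{[R_i,R_i]}$. Each $R_i$ is the closure of the $i$-th derived subgroup of $R$, so this series reaches $1$, and its last nontrivial member is a closed abelian subgroup, invariant under automorphisms of $S$ and so normal in $G$. This contradicts Lemma 3. The center of $S$ is trivial for the same reason. So $S$ is connected, semisimple and center-free, and $S\cong\mathrm{Ad}(S)=S_1\times\dots\times S_r$ with $S_i$ simple, $r\ge1$. Automorphisms permute the factors, so the product of the compact ones is compact and normal in $G$, hence trivial. Suppose $r\ge2$. The group $S_1$ is noncompact and closed in $G$, so it contains a sequence without convergent subsequence. By Lemma 1(ii) a subsequence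 has an attracting point, and by (F) the group $S_2\times\dots\times S_r$ fixes it. The fixed point set of this normal subgroup is invariant under the transitive group $S$, so the subgroup fixes every point and is trivial, a contradiction. $\square$

## 8. Real rank one and $X=S/P$

We recall the standard structure theory (Helgason, *Differential Geometry, Lie Groups, and Symmetric Spaces*, Ch. VI, IX; Knapp, *Lie Groups Beyond an Introduction*, Ch. VI, VII). Let $\mathfrak g=\mathfrak k+\mathfrak p$ be a Cartan decomposition of $\mathfrak g=\mathrm{Lie}(S)$ with involution $\theta$, and $B$ the Killing form. Then $\langle X,Y\rangle=-B(X,\theta Y)$ is an inner product, invariant under the maximal compact subgroup $K$ with Lie algebra $\mathfrak k$; $\mathrm{ad}$ of $\mathfrak k$ is skew and $\mathrm{ad}$ of $\mathfrak p$ symmetric. Let $\mathfrak a\subset\mathfrak p$ be maximal abelian and $A=\exp\mathfrak a$, which is closed, with $\exp:\mathfrak a\to A$ a homeomorphism. The restricted roots $\Sigma\ne\emptyset$ give $\mathfrak g=\mathfrak g_0\oplus\bigoplus_{\alpha\in\Sigma}\mathfrak g_\alpha$,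 with $\theta\mathfrak g_\alpha=\mathfrak g_{-\alpha}$, $\mathfrak g_0=\mathfrak m\oplus\mathfrak a$, and $\mathfrak m\subset\mathfrak k$.

**Lemma 6.** $\dim\mathfrak a=1$.

*Proof.* $\dim\mathfrak a\ge1$ since $S$ is noncompact. Suppose $\dim\mathfrak a\ge2$. The idea is that all centralizers of singular directions in $A$ fix the same points, and together they generate $S$.

Let $L$ be the set of attracting points of sequences in $A$ as in Lemma 1(ii). Then $L\ne\emptyset$, as $A$ is closed and noncompact, and $L\subset\mathrm{Fix}(A)$ by (F). For any such sequence $(s_n)$, with attracting and repelling points $e^+,e^-$, a point $x\ne e^-$ fixed by $A$ satisfies $x=s_nx\to e^+$. Hence $\mathrm{Fix}(A)\subset\{e^+,e^-\}$, and $|L|\le2$. For $\alpha\in\Sigma$ let $A_\alpha=\exp\ker\alpha$, a closed noncompact group.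

Claim: $Z_S(A_\alpha)$ fixes $L$ pointwise. If $|L|=1$, an attracting point of a sequence in $A_\alpha$ is the point of $L$, and (F) applies. Let $|L|=2$ and let $(s_n)$ in $A_\alpha$ have points $e^\pm$. Then $L=\mathrm{Fix}(A)=\{e^+,e^-\}$ and $e^+\ne e^-$. After passing to a subsequence let $(s_n^{-1})$ have attracting and repelling points $e',e''$; again $\{e',e''\}=\mathrm{Fix}(A)$. If $e'=e^+$, then $e''=e^-$. For $x\notin\{e^+,e^-\}$ we have $s_nx\to e^+\ne e''$, so by locally uniform convergence $x=s_n^{-1}(s_nx)\to e'=e^+$, a contradiction. So $e'=e^-$, and both points of $L$ are attracting points of sequences in $A_\alpha$. Apply (F) to both. This proves the claim.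

Now $\mathrm{Lie}\,Z_S(A_\alpha)\supset\mathfrak g_0+\mathfrak g_\alpha+\mathfrak g_{-\alpha}$ for every $\alpha$. So the closed subgroup of $S$ fixing $L$ pointwise has Lie algebra $\mathfrak g$, and the connected group $S$ fixes $L$ pointwise. This contradicts transitivity. $\square$

In rank one the restricted roots are $\pm\alpha$ or $\pm\alpha,\pm2\alpha$. So there is $H\in\mathfrak a$ with
$$\mathfrak g=\bigoplus_{|j|\le2}\mathfrak g_j,\qquad\mathfrak g_j=\{Y:[H,Y]=jY\},\qquad\mathfrak g_1\ne0\quad(\text{possibly }\mathfrak g_2=0).$$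
Let $\mathfrak n=\mathfrak g_1+\mathfrak g_2$, $N=\exp\mathfrak n$, $N^-=\exp\theta\mathfrak n$, $A=\{\exp tH\}$, $M=Z_K(\mathfrak a)$ (with Lie algebra $\mathfrak m$), $P=MAN$, a closed subgroup with Lie algebra $\mathfrak g_0+\mathfrak n$. The map $\exp:\mathfrak n\to N$ is a diffeomorphism. Choose $w\in N_K(\mathfrak a)$ with $\mathrm{Ad}(w)H=-H$. Then
$$w^2\in M,\quad wMw^{-1}=M,\quad wAw^{-1}=A,\quad wNw^{-1}=N^-,\qquad S=P\sqcup NwP\ \text{(Bruhat)}.$$
A subgroup properly containing $P$ meets $NwP$, so it contains $w$ and equals $S$: $P$ is a maximal proper subgroup.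

Example: for $S=PSL_2(\mathbb R)$ acting on $\mathbb R\cup\{\infty\}$, take $H=\frac12\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $\mathfrak g_1=\mathbb R\begin{pmatrix}0&1\\0&0\end{pmatrix}$, $\mathfrak g_2=0$, $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $\exp(tH)$ acts as $x\mapsto e^tx$, $N$ consists of the translations, $w$ acts as $x\mapsto-1/x$, $M=1$, and $P$ is the stabilizer of $\infty$.

**Lemma 7.** There is $\omega\in X$ with $S_\omega=P$. Put $o=w\omega$. Then $S_o=P^-:=MAN^-$, and $N\to X_\omega$, $n\mapsto no$, is a homeomorphism onto. In particular $X$ is a manifold of dimension $\dim\mathfrak g_1+\dim\mathfrak g_2$, $S$ is 2-transitive on $X$, and $\omega$ is the only fixed point of $N$.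

*Proof.* We look for a fixed point of $P$. Let $s_n=\exp t_nH$, $t_n\to+\infty$, with attracting and repelling points $e,b$ after passing to a subsequence. By (F), $MA$ fixes $e$. For $u\in N$ put $u_n=s_n^{-1}us_n$. Then $u_n\to1$, since $\mathrm{Ad}(s_n^{-1})$ multiplies $\mathfrak g_j$ by $e^{-jt_n}$. For $x\ne b$ we have $u_nx\to x\ne b$, so by locally uniform convergence
$$ue=\lim us_nx=\lim s_n(u_nx)=e.$$
So $P\subset S_e\ne S$, and $S_e=P$ by maximality. Put $\omega=e$.

By the open mapping theorem $X\cong S/P$ equivariantly, and $S_o=wPw^{-1}=MAN^-$. By Bruhat, $X_\omega=NwP/P=No$. To see injectivity of $n\mapsto no$ we show $N\cap MAN^-=1$. If $n=\exp(Y_1+Y_2)$, $Y_j\in\mathfrak g_j$, lies in $MAN^-$, then $\mathrm{Ad}(n)H\in H+\mathfrak n$ and $\mathrm{Ad}(n)H\in H+\theta\mathfrak n$, so $\mathrm{Ad}(n)H=H$. The component of $\mathrm{Ad}(n)H$ in $\mathfrak g_1$ is $[Y_1,H]=-Y_1$, so $Y_1=0$; then the component in $\mathfrak g_2$ is $-2Y_2$, so $Y_2=0$. The differential of $N\to S/P^-$ is injective at $1$, since $\mathfrak n\cap(\mathfrak g_0+\theta\mathfrak n)=0$,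 and hence everywhere by equivariance. As $\dim S/P^-=\dim\mathfrak n$, the map is an injective local diffeomorphism, i.e. a homeomorphism onto the open set $X_\omega$. Since $X=X_\omega\cup wX_\omega$, $X$ is a manifold of dimension $\dim N$. $S$ is transitive and $N\subset S_\omega$ is transitive on $X_\omega$, so $S$ is 2-transitive. $N\ne1$ acts simply transitively on $X_\omega$, so its only fixed point is $\omega$. $\square$

## 9. Brackets in a rank one Lie algebra and a norm on $N$

This section is pure algebra; its purpose is to build, without classification, the analog of the Heisenberg norm of §3. Let $S$ be any connected center-free noncompact simple Lie group of real rank one, with the notation of §8. Put $|X|^2=\langle X,X\rangle$ and $\kappa=1/B(H,H)>0$. We use the Jacobi identity in the form $[[a,b],c]=[a,[b,c]]-[b,[a,c]]$.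

**Step 1. A vector and its $\theta$-image.** For $X\in\mathfrak g_j$,
$$[X,\theta X]=-j\kappa|X|^2H. \tag{5}$$
Indeed $\theta[X,\theta X]=-[X,\theta X]$, so $[X,\theta X]\in\mathfrak g_0\cap\mathfrak p=\mathfrak a$, and $B([X,\theta X],H)=B(X,[\theta X,H])=jB(X,\theta X)=-j|X|^2$.

**Step 2. Two commutation formulas.** They will be needed to compute $\mathrm{Ad}(n)$ on $\mathfrak g_{-2}$. Let $V\in\mathfrak g_1$, $U\in\mathfrak g_2$, $T=[\theta V,U]\in\mathfrak g_1$. By Jacobi, $[U,V]=0$ and $[\theta V,V]=\kappa|V|^2H$,
$$[T,V]=[\theta V,[U,V]]-[U,[\theta V,V]]=-\kappa|V|^2[U,H]=2\kappa|V|^2U. \tag{6}$$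
Next,
$$\mathrm{ad}_V^4\,\theta U=6\kappa^2|V|^4U. \tag{7}$$
Indeed $[V,\theta U]=\theta T$. Put $W=[V,\theta T]\in\mathfrak g_0$. Then $B(W,H)=B(V,[\theta T,H])=B(V,\theta T)=B(V,[V,\theta U])=B([V,V],\theta U)=0$. Since $\mathfrak m\perp\mathfrak a$ with respect to $B$, $W\in\mathfrak m$, so $W=\theta W=[\theta V,T]$. By (6),
$$[W,V]=[\theta V,[T,V]]-[T,[\theta V,V]]=2\kappa|V|^2T+\kappa|V|^2T=3\kappa|V|^2T.$$
Hence $\mathrm{ad}_V^4\theta U=[V,[V,W]]=-3\kappa|V|^2[V,T]=3\kappa|V|^2[T,V]=6\kappa^2|V|^4U$.

**Step 3. The operators $J_U$.** They control the size of the bracket. Put $J_UV=[U,\theta V]=-T\in\mathfrak g_1$. As $[\theta U,V]=\theta J_UV$,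
$$\langle U,[V,V']\rangle=-B(\theta U,[V,V'])=-B([\theta U,V],V')=\langle J_UV,V'\rangle. \tag{8}$$
With $V'=V$ we get $J_UV\perp V$. With $V'=J_UV=-T$ and (6) we get
$$|J_UV|^2=\langle U,[V,-T]\rangle=\langle U,[T,V]\rangle=2\kappa|U|^2|V|^2. \tag{9}$$
Consequently $[\mathfrak g_1,\mathfrak g_1]=\mathfrak g_2$: if $U\in\mathfrak g_2$ is orthogonal to $[\mathfrak g_1,\mathfrak g_1]$, then $J_UV=0$ for all $V$ by (8), so $U=0$ by (9).

**Step 4. A Cauchy–Schwarz inequality with bracket.** Rescale: $\|V\|^2=\frac\kappa2|V|^2$ on $\mathfrak g_1$, with inner product $(V,V')$, and $\|U\|^2=\frac\kappa8|U|^2$ on $\mathfrak g_2$. Then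
$$(V,V')^2+\|[V,V']\|^2\le\|V\|^2\|V'\|^2\qquad(V,V'\in\mathfrak g_1). \tag{10}$$
If $[V,V']=0$ this is Cauchy–Schwarz. If $U=[V,V']\ne0$, apply Bessel's inequality to $V'$ and the orthogonal nonzero vectors $V,J_UV$. By (8), $\langle V',J_UV\rangle=|U|^2$, and by (9) the inequality reads $\langle V,V'\rangle^2/|V|^2+|U|^4/(2\kappa|U|^2|V|^2)\le|V'|^2$. Multiply by $|V|^2\kappa^2/4$.

If $\dim\mathfrak g_1=2$ and $\dim\mathfrak g_2=1$, then $V,J_UV$ is an orthogonal basis and (10) is an equality. This is the identity $(\operatorname{Re}\bar zz')^2+(\operatorname{Im}\bar zz')^2=|z|^2|z'|^2$ behind (2).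

**Step 5. The norm.** Write $N=\mathfrak g_1\oplus\mathfrak g_2$ via $\exp$. By the Baker–Campbell–Hausdorff formula $(V,U)(V',U')=(V+V',\,U+U'+\frac12[V,V'])$. Let
$$\mathcal N(V,U)=\big(\|V\|^4+16\|U\|^2\big)^{1/4}.$$

**Lemma 8.** $\mathcal N(gg')\le\mathcal N(g)+\mathcal N(g')$. For $g,g'\ne1$ equality holds iff $g=(V,0)$, $g'=(rV,0)$ with $V\ne0$, $r>0$. So $\rho(n,n')=\mathcal N(n^{-1}n')$ is a left-invariant metric on $N$.

*Proof.* Let $\Phi(V,U)=(\|V\|^2,4U)\in\mathbb R\oplus\mathfrak g_2$. Then $|\Phi(g)|=\mathcal N(g)^2$, and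
$$\Phi(gg')=\Phi(g)+\Phi(g')+\Psi,\qquad\Psi=2\big((V,V'),[V,V']\big).$$
By (10), $|\Psi|\le2\|V\|\|V'\|\le2\mathcal N(g)\mathcal N(g')$, so $\mathcal N(gg')^2\le(\mathcal N(g)+\mathcal N(g'))^2$. If equality holds, then $\|V\|\|V'\|=\mathcal N(g)\mathcal N(g')>0$, and since $\|V\|\le\mathcal N(g)$, $\|V'\|\le\mathcal N(g')$, we get $U=U'=0$. Then $(\|V\|^2+\|V'\|^2,0)+\Psi$ has norm $\|V\|^2+\|V'\|^2+2\|V\|\|V'\|$ with $|\Psi|\le2\|V\|\|V'\|$, so $\Psi=(2\|V\|\|V'\|,0)$. Thus $(V,V')=\|V\|\|V'\|$, and $V'=rV$ with $r>0$. The converse is clear, and $\mathcal N(g^{-1})=\mathcal N(g)$. $\square$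

## 10. The inversion $w$ determines the metric

By Lemma 7 the metric of $X_\omega$ becomes a function on pairs in $N$. The stabilizer $P$ acts by homotheties. This gives left invariance, homogeneity under $\exp tH$ and invariance under $M$, and nothing more: for every $b>0$ the function $(\|V\|^4+b\|U\|^2)^{1/4}$ on $N$ has the corresponding invariance, since $M$ acts isometrically on $\mathfrak g_1$ and $\mathfrak g_2$. If $\mathfrak g_2\ne0$, these functions are all different. What singles out $b=16$ is $w$, which moves $\omega$ and under which cross-ratios are preserved. The next lemma turns this into a computation: write $n\in N$ through $w$ by the Bruhat decomposition, read off the distance from its $A$-part, and compute the $A$-part in the adjoint representation.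

We formulate the lemma for $X=S/P$ with $S$ as in §9, $\omega$ the base point and $o=w\omega$. By Lemma 7 this covers the space of Theorem A. For the quotient $S/P$ of an abstract $S$ as in §9, the part of the proof of Lemma 7 after $S_\omega=P$ applies word for word. We write $g^*f(x,y)=f(gx,gy)$, so $(gh)^*=h^*g^*$.

**Lemma 9.** Let $s:X\times X\to[0,\infty)$ be continuous, symmetric, positive off the diagonal, with $s(gx,gy)=\lambda_g(x)\lambda_g(y)s(x,y)$ for $g\in S$ and some $\lambda_g:X\to(0,\infty)$. Put $s_q(x,y)=s(x,y)/(s(x,q)s(y,q))$ on $X\setminus q$. Then $s_\omega(px,py)=\chi(p)s_\omega(x,y)$ for $p\in P$, with a continuous homomorphism $\chi:P\to\mathbb R_{>0}$, trivial on $M$ and $N$. If $\chi(\exp tH)=e^{ct}$, there is a constant $C>0$ with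
$$s_\omega(no,n'o)=C\,\mathcal N(n^{-1}n')^c\qquad(n\ne n'\in N).$$

*Proof.* **Step 1. The character $\chi$.** Substituting the definitions, with $q'=g^{-1}q$,
$$s_q(gx,gy)=\frac{\lambda_g(x)\lambda_g(y)s(x,y)}{\lambda_g(x)\lambda_g(q')s(x,q')\,\lambda_g(y)\lambda_g(q')s(y,q')}=\lambda_g(q')^{-2}\,s_{q'}(x,y),$$
so
$$g^*s_q\ \text{ is a constant multiple of }\ s_{g^{-1}q}. \tag{11}$$
For $g=p\in P$, $q=\omega$ this gives $\chi(p)=\lambda_p(\omega)^{-2}$. It is a homomorphism, continuous because $\chi(p)=s_\omega(px,py)/s_\omega(x,y)$ for fixed $x\ne y$. It is trivial on the compact group $M$. On $N$ it has the form $\exp Y\mapsto e^{\ell(Y)}$ with $\ell$ linear. Since $\chi$ is invariant under conjugation, $\ell\circ\mathrm{Ad}(\exp tH)=\ell$; on $\mathfrak g_j$ this says $e^{jt}\ell=\ell$, so $\ell=0$.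

**Step 2. How $w$, $N^-$ and $MA$ act.** We want to follow the metric through the decomposition of $n$. Let $d=s_\omega$, $|x|=d(o,x)$, and
$$d_o(x,y)=\frac{d(x,y)}{|x||y|},\qquad d_o(\omega,x)=\frac1{|x|}.$$
Inserting $d(x,y)=s(x,y)/(s(x,\omega)s(y,\omega))$ gives $d_o=s(o,\omega)^2s_o$ on $X\setminus o$. As $w^{-2}\in M$ fixes $\omega$, $w^{-1}\omega=w\,w^{-2}\omega=o$, so by (11) $w^*d=\kappa_0d_o$ with a constant $\kappa_0>0$. Multiplying $d$ by $\kappa_0^{-1/2}$ multiplies $d_o$ by $\kappa_0^{1/2}$, so we may assume $w^*d=d_o$. Then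
$$w^*d_o=(w^2)^*d=d,$$
and $(w^{-1})^*d=d_o$. Elements $\bar n=wnw^{-1}$ of $N^-$ satisfy
$$\bar n^*d_o=(w^{-1})^*n^*w^*d_o=(w^{-1})^*n^*d=(w^{-1})^*d=d_o .$$
For $m\in M$ and $a=\exp\tau H$, which fix $o$: $(ma)^*d=e^{c\tau}d$, hence $(ma)^*d_o=e^{-c\tau}d_o$.

**Step 3. The distance from the $A$-part.** Let $1\ne n\in N$. As $no\ne o$, $n\notin P^-$. Conjugating the Bruhat decomposition by $w$ gives $S=P^-\sqcup N^-wP^-$, and $wMA=MAw$, so
$$n=\bar n_1\,ma\,w\,\bar n_2,\qquad\bar n_i\in N^-,\ m\in M,\ a=\exp\tau H. \tag{12}$$
Let $q=n^{-1}o$, and take distinct $x,y\in X\setminus\{\omega,o,q\}$. We compute $n^*d_o$ twice. First, since $n^*d=d$,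
$$(n^*d_o)(x,y)=\frac{d(nx,ny)}{d(o,nx)d(o,ny)}=\frac{d(x,y)}{d(q,x)d(q,y)}.$$
Second, by (12) and Step 2, $n^*d_o=\bar n_2^*w^*(ma)^*\bar n_1^*d_o=e^{-c\tau}\,\bar n_2^*d$. To evaluate $\bar n_2^*d$ use $d(x,y)=\frac{d_o(x,y)}{d_o(\omega,x)d_o(\omega,y)}$. From $nq=o$, and since $P^-$ fixes $o$, we get $w\bar n_2q=o$, so $\bar n_2q=w^{-1}o=\omega$. As $\bar n_2^*d_o=d_o$,
$$(\bar n_2^*d)(x,y)=\frac{d_o(x,y)}{d_o(q,x)d_o(q,y)}=|q|^2\frac{d(x,y)}{d(q,x)d(q,y)}.$$
Comparing, $|q|^2=e^{c\tau}$. Since $|q|=d(o,n^{-1}o)=d(no,o)=|no|$,
$$|no|^2=e^{c\tau}. \tag{13}$$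
In $PSL_2(\mathbb R)$ with $n=\begin{pmatrix}1&v\\0&1\end{pmatrix}$, $v>0$, the decomposition (12) is
$$\begin{pmatrix}1&v\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\1/v&1\end{pmatrix}\begin{pmatrix}v&0\\0&1/v\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1&0\\1/v&1\end{pmatrix},$$
so $e^{\tau}=v^2$, and for $c=1$ (13) gives $|no|=v$.

**Step 4. The $A$-part.** We compute $\tau$ from the action of $n$ on the lowest root space. Let $n=\exp(V+U)$. Assume first $\mathfrak g_2\ne0$, and let $E\in\mathfrak g_{-2}$. In (12), $\mathrm{Ad}(\bar n_2)E=E$; $\mathrm{Ad}(w)E\in\mathfrak g_2$ has norm $|E|$; $\mathrm{Ad}(ma)$ acts on $\mathfrak g_2$ as $e^{2\tau}\mathrm{Ad}(m)$; and $\mathrm{Ad}(\bar n_1)$ adds components of lower degree only. So the $\mathfrak g_2$-component satisfies $|\mathrm{pr}_2\mathrm{Ad}(n)E|=e^{2\tau}|E|$. On the other hand, to get from degree $-2$ to degree $2$ one needs total degree $4$, and $\mathrm{ad}_V,\mathrm{ad}_U$ commute, so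
$$\mathrm{pr}_2\,e^{\mathrm{ad}(V+U)}E=\tfrac1{24}\mathrm{ad}_V^4E+\tfrac12\mathrm{ad}_V^2\mathrm{ad}_UE+\tfrac12\mathrm{ad}_U^2E.$$
If $U\ne0$ take $E=\theta U$. By (5), $\mathrm{ad}_U\theta U=-2\kappa|U|^2H$, so $\mathrm{ad}_U^2\theta U=4\kappa|U|^2U$ and $\mathrm{ad}_V^2\mathrm{ad}_U\theta U=-2\kappa|U|^2[V,[V,H]]=0$. With (7) the sum is $\big(\frac14\kappa^2|V|^4+2\kappa|U|^2\big)U$. If $U=0$ take $E=\theta U'$ with any $0\ne U'\in\mathfrak g_2$; by (7) the sum is $\frac14\kappa^2|V|^4U'$. If $\mathfrak g_2=0$, take $E=\theta V\in\mathfrak g_{-1}$; by the same reasoning and (5), $e^\tau|E|=|\mathrm{pr}_1\mathrm{Ad}(n)E|=|\frac12\mathrm{ad}_V^2\theta V|=\frac12\kappa|V|^2|V|$. In all cases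
$$e^{2\tau}=\tfrac14\kappa^2|V|^4+2\kappa|U|^2=\|V\|^4+16\|U\|^2=\mathcal N(V,U)^4.$$
By (13), $|no|=\mathcal N(n)^c$ for the rescaled $d$. Finally $d(no,n'o)=|n^{-1}n'o|$, since $\chi|_N=1$. Undoing the rescaling gives the constant $C$. $\square$

**Proposition 10.** Let $X$ be as in Theorem A. With a suitable choice of $d_\omega$, $n\mapsto no$ is an isometry $(N,\rho)\to X_\omega$, $\rho(n,n')=\mathcal N(n^{-1}n')$.

*Proof.* Apply Lemma 9 to $s=\delta$, using (4). After scaling, $d_\omega(no,n'o)=\rho(n,n')^c$, and we must show $c=1$. Let $n\ne1$. As $t\to\infty$, $\exp(-tH)no=(\exp(-tH)\,n\exp(tH))o\to o$, and $d_\omega(o,\exp(-tH)no)=e^{-ct}d_\omega(o,no)$. So $e^{-ct}\to0$ and $c>0$. If $c>1$, the points $o,\exp(V)o,\exp(2V)o$ with $0\ne V\in\mathfrak g_1$ violate the triangle inequality, since $2^c>2$. By transitivity some $\mathbb R$-circle passes through $\omega$, so there are distinct $x,y,z\in X_\omega$ with $d_\omega(x,z)=d_\omega(x,y)+d_\omega(y,z)$. If $c<1$, then $\rho(x,z)^c\le(\rho(x,y)+\rho(y,z))^c<\rho(x,y)^c+\rho(y,z)^c$, a contradiction. So $c=1$.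 $\square$

From now on identify $X_\omega=N=\mathfrak g_1\oplus\mathfrak g_2$, $o=1$.

**Corollary 11.** The $\mathbb R$-circles through $\omega$ are exactly the sets $\{\omega\}\cup n\exp(\mathbb RV)$, $n\in N$, $0\ne V\in\mathfrak g_1$.

*Proof.* For $\|V\|=1$ the map $t\mapsto n\exp(tV)$ is an isometric embedding of $\mathbb R$, by the definition of $\rho$. Together with $\omega$ its image is homeomorphic to $S^1$ and satisfies the Ptolemy equality, as $\mathbb R\cup\{\infty\}$ does. Conversely, let $\gamma:\mathbb R\to N$ be isometric and $\gamma(t)=\gamma(0)g(t)$. For $0<s<t$ we have $\mathcal N(g(t))=\mathcal N(g(s))+\mathcal N(g(s)^{-1}g(t))$, so by Lemma 8 $g(s)=(sV,0)$ with a unit vector $V$ and $g(t)=(tV,0)$; hence $V$ is the same for all $t>0$. For $s<0<t$ equality holds in $\mathcal N(g(s)^{-1}g(t))=\mathcal N(g(s)^{-1})+\mathcal N(g(t))$, so $g(s)^{-1}=(|s|V,0)$ and $g(s)=(sV,0)$. $\square$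

## 11. Orbits of $[N_\xi,N_\xi]$: the submetries and the $\mathbb K$-circles

**Step 1. Groups attached to points, without choices.** Compatibility with all of $G$, and not only with $S$, requires an intrinsic definition. For $\xi\in X$ let $N_\xi\subset S_\xi$ be the connected subgroup whose Lie algebra is the nilradical (the largest nilpotent ideal) of $\mathrm{Lie}(S_\xi)$, and $Z_\xi=[N_\xi,N_\xi]$. Each $\varphi\in G$ normalizes $S=G^\circ$, and $\varphi S_\xi\varphi^{-1}=S_{\varphi\xi}$, so
$$\varphi N_\xi\varphi^{-1}=N_{\varphi\xi},\qquad\varphi Z_\xi\varphi^{-1}=Z_{\varphi\xi}\qquad(\varphi\in G). \tag{14}$$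
We claim $N_\omega=N$. Certainly $\mathfrak n$ is a nilpotent ideal of $\mathrm{Lie}(P)=\mathfrak g_0+\mathfrak n$. Let $Y=Y_0+Y_{\mathfrak n}$ be in the nilradical, $Y_0=W+tH$, $W\in\mathfrak m$. Then $\mathrm{ad}Y$ is nilpotent on $\mathrm{Lie}(P)$. On $\mathfrak n/\mathfrak g_2\cong\mathfrak g_1$ and on $\mathfrak g_2$ the part $Y_{\mathfrak n}$ acts trivially, so $\mathrm{ad}Y_0$ is nilpotent there. On $\mathfrak g_j$ it is a skew operator plus $tj\,\mathrm{Id}$, hence normal, and a normal nilpotent operator is $0$. So $t=0$ (a skew operator equal to $-tj\,\mathrm{Id}$ is zero), and $[W,\mathfrak n]=0$. Applying $\theta$, $[W,\theta\mathfrak n]=0$. The subalgebra generated by $\mathfrak n+\theta\mathfrak n$ is normalized by $\mathfrak g_0$, so it is a nonzero ideal of the simple algebra $\mathfrak g$, hence $\mathfrak g$. So $W$ is central and $W=0$. This proves the claim.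

The commutator of $\exp V$ and $\exp V'$ is $\exp[V,V']$, so $[\mathfrak g_1,\mathfrak g_1]=\mathfrak g_2$ gives $Z_\omega=\exp\mathfrak g_2$. By (14) with $\varphi=w$, $N_o=wNw^{-1}=N^-$ and $Z_o=\exp\mathfrak g_{-2}$.

**Step 2. The submetries.** Let $\pi_\xi:X_\xi\to B_\xi:=X_\xi/Z_\xi$ be the orbit map, with the distance between orbits as metric on $B_\xi$. For $\xi=\omega$ the group $Z_\omega$ acts by $(0,U')(V,U)=(V,U+U')$, so $\pi_\omega(V,U)=V\in\mathfrak g_1$. Moreover
$$\rho\big((V,U),(V',U')\big)=\big(\|V'-V\|^4+16\|U'-U-\tfrac12[V,V']\|^2\big)^{1/4}\ge\|V'-V\|,$$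
with equality, for any given $(V,U)$ and $V'$, at $U'=U+\frac12[V,V']$. So $B_\omega=(\mathfrak g_1,\|\cdot\|)\cong\mathbb R^k$, $k=\dim\mathfrak g_1\le\dim X$. The inequality gives $\pi_\omega(B_r(y))\subset B_r(\pi_\omega(y))$, and the equality case gives the reverse inclusion, for all $y,r$ and for open or closed balls.

If $\varphi\in G$ and $\varphi(\xi)=\xi'$, then $\varphi:X_\xi\to X_{\xi'}$ is a homothety, and by (14) it carries $Z_\xi$-orbits onto $Z_{\xi'}$-orbits. So it induces a homothety $\overline\varphi:B_\xi\to B_{\xi'}$ with $\pi_{\xi'}\circ\varphi=\overline\varphi\circ\pi_\xi$. Applying this to elements of the transitive group $S$ we see that all $\pi_\xi$ are submetries, with bases isometric to $\mathbb R^k$, because a rescaled $\mathbb R^k$ is isometric to $\mathbb R^k$.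

**Step 3. Completed fibers are spheres.** The fiber $F=\pi_\omega^{-1}(V)=\{V\}\times\mathfrak g_2$ is closed in $X_\omega$ and homeomorphic to $\mathbb R^p$, $p=\dim\mathfrak g_2$. So $\widehat F=F\cup\omega$ is closed in $X$, hence compact, and it is the one-point compactification of $\mathbb R^p$: $\widehat F\cong S^p$ (two points if $p=0$). By transitivity the same holds at every $\xi\in X$. By Lemma 7, $k+p=\dim X$.

**Step 4. A $\mathbb K$-circle looks the same from each of its points.** For $\xi\ne\eta$ put $C(\xi,\eta)=\{\xi\}\cup Z_\xi\eta$. The $\mathbb K$-circles are exactly these sets, and $\varphi C(\xi,\eta)=C(\varphi\xi,\varphi\eta)$ for $\varphi\in G$ by (14). In the Heisenberg group we saw that the inversion preserves the completed vertical axis; here is the general statement.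

**Lemma 12.** $C(\xi,\eta)=C(\eta,\xi)$ for all $\xi\ne\eta$. If $\xi'\ne\eta'$ both lie in $C(\xi,\eta)$, then $C(\xi',\eta')=C(\xi,\eta)$.

*Proof.* First we show $C(\omega,o)\subset C(o,\omega)$. Clearly $o,\omega\in C(o,\omega)$; if $\mathfrak g_2=0$ this is all. Let $0\ne U\in\mathfrak g_2$, $e=U$, $f=-\theta U/(2\kappa|U|^2)\in\mathfrak g_{-2}$. By (5), $[e,f]=H$, and $[H,e]=2e$, $[H,f]=-2f$. So $e,H,f$ span a copy of $\mathfrak{sl}_2$ in which $H$ corresponds to $\mathrm{diag}(1,-1)$. Put $k_U=\exp(-f)\exp(e)\exp(-f)$. In $SL_2$ the same product is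
$$\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$
which conjugates $\mathrm{diag}(1,-1)$ to its negative. Since $\mathrm{Ad}(\exp Y)=e^{\mathrm{ad}Y}$ on $\mathrm{span}(e,H,f)$, $\mathrm{Ad}(k_U)H=-H$, hence $\mathrm{Ad}(k_U)\mathfrak g_j=\mathfrak g_{-j}$. The stabilizer of $k_Uo$ is $k_US_ok_U^{-1}$, with Lie algebra $\mathrm{Ad}(k_U)(\mathfrak g_0+\theta\mathfrak n)=\mathfrak g_0+\mathfrak n$. So $N$ fixes $k_Uo$, and $k_Uo=\omega$ by Lemma 7. As $\exp(-f)\in N^-$ fixes $o$, this says $\exp(-f)\exp(U)o=\omega$, i.e. $\exp(U)o=\exp(f)\omega\in Z_o\omega$. So $C(\omega,o)\subset C(o,\omega)$. Since $S$ is 2-transitive, $C(\xi,\eta)\subset C(\eta,\xi)$ for all pairs, hence equality.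

Second claim. If $\xi'=\xi$, then $\eta'\in Z_\xi\eta$ and $C(\xi,\eta')=C(\xi,\eta)$. If $\xi'\ne\xi$, then $\xi'\in Z_\xi\eta$, so $C(\xi,\eta)=C(\xi,\xi')=C(\xi',\xi)$. As $\eta'\in C(\xi',\xi)\setminus\xi'=Z_{\xi'}\xi$, also $C(\xi',\xi)=C(\xi',\eta')$. $\square$

## 12. The incidence properties $(1_{\mathbb K})$–$(4_{\mathbb K})$ from affine lines in $\mathbb R^k$

**Property $(1_{\mathbb K})$.** $C(x,y)$ is a $\mathbb K$-circle through $x\ne y$, and any $\mathbb K$-circle $C(\xi,\eta)\ni x,y$ equals $C(x,y)$ by Lemma 12.

Consequently, if a $\mathbb K$-circle contains $\xi$, then it minus $\xi$ is a fiber of $\pi_\xi$. By transitivity we may take $\xi=\omega$ below. By Corollary 11 the $\mathbb R$-circles through $\omega$, minus $\omega$, are the sets $\ell=n\exp(\mathbb RV)$, and $\pi_\omega$ maps $\ell$ bijectively onto the affine line $\pi_\omega(n)+\mathbb RV$. So $\ell$ meets a fiber $\pi_\omega^{-1}(b)$ iff $b\in\pi_\omega(\ell)$, and then in exactly one point.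

**Property $(2_{\mathbb K})$.** If a $\mathbb K$-circle and an $\mathbb R$-circle $\sigma$ have a common point, move it to $\omega$. Then $\sigma\setminus\omega$ meets the fiber in at most one point, so there are at most two common points.

**Property $(3_{\mathbb K})$.** Let $F=\pi_\omega^{-1}(b)$ and $x\in X_\omega\setminus F$, so $\pi_\omega(x)\ne b$. The $\mathbb R$-circles through $x,\omega$ are the sets $\{\omega\}\cup x\exp(\mathbb RV)$. Such a circle meets $F$ iff $b\in\pi_\omega(x)+\mathbb RV$, i.e. iff $\mathbb RV=\mathbb R(b-\pi_\omega(x))$. So exactly one of them meets $F$.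

**Property $(4_{\mathbb K})$.** Let $F,F'$ be the fibers over $b\ne b'$, and let two $\mathbb R$-circles through $\omega$ each meet $F$ and $F'$. Their projections are affine lines through $b$ and $b'$, hence coincide. $F''=\pi_\omega^{-1}(b'')$ meets either of the circles iff $b''$ lies on this common line.

This proves Theorem A. By §4, Conjecture 3 is true. $\blacksquare$

## 13. The model spaces $X_S$ and the equivalences in Theorem B

**Step 1. The Möbius structure of $X_S=S/P$.** We need cross-ratios on $S/P$ that $S$ preserves, so that Lemma 9 applies. Let $S$ be any connected center-free noncompact simple Lie group of real rank one, $X_S=S/P$ (compact, since $S=KP$), $\omega$ the base point, $o=w\omega$. As noted before Lemma 9, the statements of Lemma 7 after $S_\omega=P$ hold, and Lemmas 8 and 9 apply.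

Let $q\in\{1,2\}$ be maximal with $\mathfrak g_q\ne0$. For $x=g\omega$ put $E_x=\mathrm{Ad}(g)\mathfrak g_q$; this is well defined because $P$ normalizes $\mathfrak g_q$. On $\mathfrak g_q$ the group $N$ acts trivially, $A$ by scalars and $M$ isometrically. Write $x=k\omega$ with $k\in K$ and $gk=k'p$ with $k'\in K$, $p\in P$; since $K$ acts isometrically on $\mathfrak g$, $\mathrm{Ad}(g):E_x\to E_{gx}$ multiplies $|\cdot|$ by the factor by which $\mathrm{Ad}(p)$ acts on lengths in $\mathfrak g_q$. Call it $\mu(g,x)$. Let
$$D(x,y)=\max\{|B(e,e')|:e\in E_x,\ e'\in E_y,\ |e|=|e'|=1\}.$$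
$D$ is continuous (it is a continuous function on $K\times K$ that descends to $X_S\times X_S$) and symmetric. $D(x,x)=0$, since $B(\mathfrak g_q,\mathfrak g_q)=0$. $D(\omega,o)>0$, since $E_o=\mathfrak g_{-q}=\theta\mathfrak g_q$ and $B(e,\theta e)=-|e|^2$. By invariance of $B$, $D(gx,gy)=D(x,y)/(\mu(g,x)\mu(g,y))$, so by 2-transitivity $D>0$ off the diagonal. Apply Lemma 9 to $s=D^{1/(2q)}$ with $\lambda_g(x)=\mu(g,x)^{-1/(2q)}$. Here $\chi(\exp tH)=\mu(\exp tH,\omega)^{1/q}=(e^{qt})^{1/q}=e^t$, so $c=1$ and $s_\omega=C\rho$ in the identification $X_\omega=N$.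

Let $\mathcal M_S$ be the class of all metrics with the cross-ratios of $\rho$ (extended with infinitely remote point $\omega$), equivalently of $s$. $S$ acts by Möbius automorphisms, because it preserves the cross-ratios of $s$. The topology of $\mathcal M_S$ is that of $S/P$: $\rho$ induces the topology of $N$, its closed bounded sets are compact, and $X_S$ is the one-point compactification of $N\cong X_\omega$. Given four distinct points, move one of them to $\omega$ by $S$; (1) becomes the triangle inequality for $\rho$ (Lemma 8). If two of the points coincide, (1) is trivial. So $X_S$ is a compact Ptolemy space, and Corollary 11 holds for it with the same proof.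

**Step 2. The easy implications.** (a)$\Rightarrow$(d): by §§7–10 there is an equivariant homeomorphism $X\cong S/P$, and it is a Möbius equivalence by Proposition 10. (c)$\Rightarrow$(b) is trivial. (b)$\Rightarrow$(a) is shown in §4. It remains to prove (d)$\Rightarrow$(c), i.e. to check Axioms 1, 2, 4 on $X_S$.

**Step 3. Axiom 1.** There is an $\mathbb R$-circle through $o,\omega$ by Corollary 11. Use 2-transitivity of $S$.

**Step 4. Axiom 2.** Let $Q$ satisfy the Ptolemy equality with three points on $\sigma$. If the fourth point $u$ is one of the three, there is nothing to prove. Otherwise move one of the three points to $\omega$. Then the other two, $x,y\in\sigma\setminus\omega$, and $u$ satisfy a triangle equality for $\rho$. By Corollary 11, $\sigma\setminus\omega=x\exp(\mathbb RV)$, where $x^{-1}y\in\mathbb RV$. If $\rho(x,u)=\rho(x,y)+\rho(y,u)$, Lemma 8 gives $x^{-1}y=(V_1,0)$ and $y^{-1}u=(rV_1,0)$, so $V_1\in\mathbb RV$ and $u=x\exp((1+r)V_1)\in\sigma$. The case with $x,y$ exchanged is the same. If $\rho(x,y)=\rho(x,u)+\rho(u,y)$, then $x^{-1}u=(V',0)$,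 $u^{-1}y=(rV',0)$, so $x^{-1}y=((1+r)V',0)$, $V'\in\mathbb RV$, and again $u\in\sigma$.

**Step 5. $M$ is transitive on the unit sphere of $\mathfrak g_1$ if $\dim\mathfrak g_1\ge2$.** This will let us rotate any $\mathbb R$-circle through $o,\omega$ to any other. Let $Y\perp X\ne0$ in $\mathfrak g_1$ and $W=[\theta X,Y]\in\mathfrak g_0$. Since $B(W,H)=B(\theta X,[Y,H])=-B(\theta X,Y)=0$, $W\in\mathfrak m$. By Jacobi and (5),
$$[W,X]=[\theta X,[Y,X]]-[Y,[\theta X,X]]=[\theta X,[Y,X]]+\kappa|X|^2Y.$$
The operator $T_X:Y\mapsto[\theta X,[Y,X]]$ on $\mathfrak g_1$ satisfies $\langle T_XY,Y'\rangle=\langle[Y,X],[Y',X]\rangle$: with $Z=[Y,X]$, the left side is $-B([\theta X,Z],\theta Y')=B(Z,[\theta X,\theta Y'])=-B(Z,\theta[Y',X])$. So $T_X$ is symmetric and $\ge0$, it kills $X$, and it preserves $X^\perp$. Hence $T_X+\kappa|X|^2$ is invertible on $X^\perp$, and $X^\perp\subset[\mathfrak m,X]$. So the orbits of $M$ on the sphere are open; the sphere is connected, so $M$ is transitive.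

**Step 6. Axiom 4.** Fix a unit $V_0\in\mathfrak g_1$ and $\sigma_0=\{\omega\}\cup\exp(\mathbb RV_0)o\cong\mathbb R\cup\infty$. Every $\mathbb R$-circle can be moved to $\sigma_0$ by $S$: first move two of its points to $\omega,o$, then use Corollary 11 and Step 5; if $\dim\mathfrak g_1=1$ nothing more is needed. So it suffices to extend Möbius maps $f:\sigma_0\to\sigma_0$. The stabilizer of $\sigma_0$ in the automorphism group contains

* $\exp(\mathbb RV_0)$, acting as translations;
* $A$, acting as dilations;
* the extension of the map $(V,U)\mapsto(-V,U)$, which is an automorphism of $N$ preserving $\mathcal N$, hence an isometry of $(N,\rho)$, acting as $t\mapsto-t$;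
* an element exchanging $o$ and $\omega$: $w$ followed by an element of $M$ bringing $w\sigma_0\ni o,\omega$ to $\sigma_0$.

So the stabilizer is transitive on $\sigma_0$, and we may assume $f(\omega)=\omega$. Then $f$ is a homothety $t\mapsto\pm\lambda t+t_0$ of $\mathbb R$, realized by the elements above. This proves (d)$\Rightarrow$(c).

## 14. Axiom 3 holds on $X_S$ exactly when $\mathfrak g_2=0$

**Step 1. Self-duality as a polynomial inequality.** Let $\|V\|=1$, $y_t=\exp(tV)o$, $\sigma=\{\omega\}\cup\{y_t\}$, and $x=(V',U)\notin\sigma$. Since $y_t^{-1}x=(V'-tV,\,U-\frac t2[V,V'])$,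
$$D(t):=\rho(y_t,x)^4=\|V'-tV\|^4+16\,\|U-\tfrac t2[V,V']\|^2.$$
The metric of $X_o$ is $d_o(x,y)=\rho(x,y)/(\rho(o,x)\rho(o,y))$, $d_o(x,\omega)=1/\rho(o,x)$. Hence for $t\ne0$
$$d_o(x,y_t)<d_o(x,\omega)\iff D(t)<t^4. \tag{15}$$

**Step 2. If $p=0$, Axiom 3 holds.** Then $X_S=\mathbb R^k\cup\infty$ with $\rho$ Euclidean. Given an $\mathbb R$-circle $\sigma$, $\omega'\in\sigma$ and $x\notin\sigma$, move $\omega'$ to $\omega$ and the closest point to $o$ by $S$. Then $0\ne V'\perp V$, and $D(t)=(\|V'\|^2+t^2)^2>t^4$ for all $t$. By the computation behind (15), $\omega$ is strictly closer to $x$ in $X_o$ than every $y_t$, $t\ne0$. So $\psi(x,o)=\omega$.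

**Step 3. If $p>0$, Axiom 3 fails.** We generalize the example of §3. As $[\mathfrak g_1,\mathfrak g_1]=\mathfrak g_2\ne0$, choose a unit $V$ and $V'$ with $Y:=[V,V']\ne0$. Replacing $V'$ by $V'+V$ if necessary, which does not change $Y$, we may assume $\alpha:=(V,V')\ne0$. Put
$$U=-\frac{\alpha\|V'\|^2}{4\|Y\|^2}\,Y,\qquad x=(V',U).$$
Then $x\notin\sigma$, since $V'\notin\mathbb RV$. With $(\cdot,\cdot)$ on $\mathfrak g_2$ the inner product of $\|\cdot\|$, $D'(0)=-4\alpha\|V'\|^2-16(U,Y)=0$. Moreover $D$ is strictly convex: with $h(t)=\|V'-tV\|^2>0$ we have $h''=2$ and $(h^2)''=2h'^2+4h>0$, and the second summand of $D$ is convex. So $t=0$ is the only minimum and $\psi(x,\omega)=y_0=o$. But $D(t)-t^4=-4\alpha t^3+O(t^2)$ is negative for $t$ of the sign of $\alpha$ with $|t|$ large. By (15), $\psi(x,o)\ne\omega$, and Axiom 3 fails.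

**Step 4. The spaces satisfying all four axioms.** The space $\mathbb R^k\cup\infty$, $k\ge1$, is $X_S$ for $S=SO_0(k+1,1)$: here $\mathfrak g_2=0$, $\dim\mathfrak g_1=k$, and $\mathcal N$ is the Euclidean norm. So it satisfies Axioms 1, 2, 4 by §13 and Axiom 3 by Step 2. Conversely, a compact Ptolemy space with at least two points satisfying Axioms 1–4 contains an $\mathbb R$-circle by Axiom 1. By (b)$\Rightarrow$(a)$\Rightarrow$(d) it is Möbius equivalent to some $X_S$, and $p=0$ by Step 3. Then $X_S$ is $(\mathfrak g_1,\|\cdot\|)\cup\omega$, which is Möbius equivalent to $\mathbb R^k\cup\infty$. This completes the proof of Theorem B. $\blacksquare$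

**Remark (possible $k,p$).** By the classification of real rank one simple Lie algebras ($\mathfrak{so}(n,1)$, $\mathfrak{su}(n,1)$, $\mathfrak{sp}(n,1)$, $\mathfrak f_{4(-20)}$), in Theorem A one has $(k,p)\in\{(k,0),(2m,1),(4m,3),(8,7)\}$ with $k,m\ge1$. By Theorem B all these occur under Axioms 1, 2, 4, and only $p=0$ occurs under Axioms 1–4. This remark is the only place where the classification is used.
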